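\title{The toric invariant $g_2$ is nonnegative on strongly regular $3$-spheres}

\begin{abstract}
A cell decomposition is strongly regular if it is a regular CW decomposition in which any two closed cells meet in a single cell or not at all. We prove that $g_2=f_1+f_{02}-3f_2-4f_0+10$ is nonnegative for every strongly regular decomposition of a closed connected $3$-manifold; in particular, no strongly regular $3$-sphere has $g_2<0$. The proof is combinatorial. We attach a potential to each set $U$ of vertices by evaluating the formula for $g_2$ as if every component of $U$ were contracted to a point. When $U$ is the complement of a facet, the potential is that of a pyramid, where $g_2=0$, and we show that $U$ can be shrunk to the empty set without ever decreasing the potential.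
\end{abstract}

\section{Introduction}\label{sec:intro}

A finite CW decomposition of a space is \emph{regular} if the characteristic map of every cell is a homeomorphism onto the closed cell. It is \emph{strongly regular} if, moreover, the intersection of any two closed cells is empty or a single closed cell; equivalently, the poset of closed cells, with an empty face and a top element adjoined, is a lattice. We call the closed cells \emph{faces}, and in dimension three we call the $3$-dimensional faces \emph{facets}. A \emph{$3$-sphere} is a strongly regular decomposition of $S^3$. The boundary complex of a $4$-polytope is an example.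

For a decomposition $P$ of a $3$-manifold let $f_i$ be the number of $i$-dimensional faces, and let $f_{ij}$ be the number of pairs consisting of an $i$-face and a $j$-face that contains it. The toric invariant $g_2$ is
\[
g_2(P)=f_1+f_{02}-3f_2-4f_0+10 .
\]
A $k$-gon is triangulated by $k-3$ diagonals, so $f_1+(f_{02}-3f_2)$ is the number of edges after all $2$-faces have been triangulated. This number is compared with $4f_0-10$. The boundary of the $4$-simplex has $5$ vertices and $10$ edges, and subdividing a tetrahedron by an interior vertex adds one vertex and four edges, so $4f_0-10$ is the number of edges of a sphere obtained from the simplex by such subdivisions. The inequality $g_2\ge0$ says that these spheres are the most economical ones.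

It is known that $g_2\ge0$ for the boundary complex of every $4$-polytope. For $3$-spheres, where no coordinates are available, the inequality is stated as unproved in \cite{source}, and the question is posed there: \emph{is there a $3$-sphere with $g_2<0$?} The answer is no.

\begin{theorem}\label{thm:main}
Let $P$ be a finite strongly regular cell decomposition of a closed connected $3$-manifold $M$. Then
\[
g_2(P)=f_{03}(P)-3f_0(P)-3f_3(P)+10\ \ge\ 0 .
\]
In particular, there is no $3$-sphere with $g_2<0$.
\end{theorem}

The equality in the theorem follows from Euler's formula (Proposition~\ref{prop:formula}). With $n_G$ the number of vertices of the facet $G$, the inequality reads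
\begin{equation}\label{eq:budget}
\sum_{G}(n_G-3)\ \ge\ 3f_0-10 .
\end{equation}
We read \eqref{eq:budget} as a budget: a facet earns one unit for each vertex beyond the third, and every vertex of $P$ costs three units.

There is no slack in this budget. Let $F_0$ be a $3$-polytope with $n_0$ vertices, $e$ edges and $s$ two-dimensional faces $\sigma$, having $k_\sigma$ vertices each. Euler's formula gives
\begin{equation}\label{eq:polygons}
\sum_\sigma(k_\sigma-2)=2e-2s=2n_0-4 .
\end{equation}
The pyramid over $F_0$ has $n_0+1$ vertices, and its facets are $F_0$ and the pyramids over the $\sigma$, with $k_\sigma+1$ vertices each. The left side of \eqref{eq:budget} is $(n_0-3)+(2n_0-4)=3(n_0+1)-10$, so $g_2=0$ for every pyramid and the constant $10$ is sharp.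

Nor does the inequality follow from topology alone. The regular decomposition of $S^3$ that consists of an $n$-cycle, two discs bounded by it, and the two complementary balls has $(f_0,f_1,f_2,f_3)=(n,n,2,2)$ and $f_{02}=2n$, so $g_2=4-n<0$ for $n\ge5$. Here the two discs meet in a whole cycle. The intersection property rules this out, and it enters the proof mainly through $3$-connectivity: of the graph of each facet, and of the adjacency graph of the facets around each vertex. Connectedness of $M$ is needed as well: two disjoint copies of the boundary of the $4$-simplex have $g_2=20+60-60-40+10=-10$.

\medskip
\noindent\emph{Idea of the proof.} Fix a facet $F_0$ and contract all vertices outside $F_0$ to one point. What one sees is the pyramid over $F_0$, where the budget is exactly balanced. Now release the contracted vertices step by step. At each stage a set $U$ of vertices is still contracted, one point for each component of the graph induced on $U$, and a potential $\Theta(U)$ records income minus cost for the contracted object. The contracted object is only a guide: $\Theta$ is defined by a formula, and no quotient complex is ever formed. The heart of the paper is to find, at each stage, a set $B\subset U$ whose release pays for itself.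 Often a single vertex will do (Section~\ref{sec:vertex}), and for simplicial complexes it always does. The $24$-cell shows that in general it does not; then we release a connected piece of one facet (Sections~\ref{sec:piece}--\ref{sec:three}). Sections~\ref{sec:surfaces} and~\ref{sec:local} collect the facts on surfaces and on $P$ that the argument uses, and Section~\ref{sec:potential} defines $\Theta$.

\section{Cell decompositions of surfaces}\label{sec:surfaces}

Surfaces appear three times in the proof: as boundaries of facets, as vertex figures, and as an auxiliary surface built in Section~\ref{sec:lambda}. We first recall the standard facts.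

In a finite regular decomposition the boundary of each face is a union of faces. The \emph{barycentric subdivision} is the simplicial complex whose vertices $\hat\alpha$ correspond to the faces $\alpha$ and whose simplices correspond to chains of faces. It triangulates the space in such a way that a face $\alpha$ is the union of the simplices given by chains of faces of $\alpha$; thus $\alpha$ is the cone with apex $\hat\alpha$ over its subdivided boundary. The \emph{graph} of a decomposition is its $1$-skeleton, which is connected if the space is. We write $V(\alpha)$ for the vertex set of $\alpha$. A graph is \emph{$3$-connected} if it has at least four nodes and stays connected after deleting any set of at most two nodes.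

Let $S$ be a regular decomposition of a closed surface. The boundary of a $2$-face is a cycle of the graph (possibly of length two), every edge lies on exactly two $2$-faces, and around a vertex $x$ the edges $e_1,\dots,e_d$ and the $2$-faces $\rho_1,\dots,\rho_d$ containing $x$ alternate in one cyclic sequence, with $e_i,e_{i+1}\subset\rho_i$. The $\rho_i$ are distinct and $d\ge2$, since a $2$-face has exactly two edges at each of its vertices. Conversely, if discs are glued to a finite graph along cycles so that every edge lies on exactly two discs and the edges and discs at each vertex alternate in one cyclic sequence, the result is a regular decomposition of a closed surface. The \emph{dual graph} of $S$ has the $2$-faces as nodes, two of them being adjacent if they share an edge. It is connected if $S$ is, because the $2$-faces around a vertex are connected by adjacency and adjacent vertices lie on a common $2$-face.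

The first lemma is the source of all $3$-connectivity statements, and its finer conclusion decides the last step of the proof. A set $Z$ of nodes of a graph \emph{separates} $a$ from $b$ if $a,b\notin Z$ and every path from $a$ to $b$ meets $Z$.

\begin{lemma}[Separators]\label{lem:sep}
Let $S$ be a regular decomposition of a closed connected surface in which two distinct $2$-faces meet in the empty set, a vertex, or an edge. Let $Z$ be an inclusion-minimal set of $2$-faces that separates $a$ from $b$ in the dual graph $D$. Then $Z\ne\emptyset$, and every $z\in Z$ has a common vertex with at least two other members of $Z$. In particular $|Z|\ge3$.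
\end{lemma}

\begin{proof}
$Z$ is nonempty because $D$ is connected. Let $z\in Z$. By minimality some path from $a$ to $b$ meets $Z$ only in $z$. So $z$ shares an edge $\varepsilon_a$ with a face $y_a$ in the component of $a$ in $D-Z$, and an edge $\varepsilon_b$ with a face $y_b$ in the component of $b$. These components are different, so $\varepsilon_a\neq\varepsilon_b$, and removing the two open edges from the cycle $\partial z$ leaves two disjoint paths $\pi',\pi''$.

Walk around $\partial z$ from $\varepsilon_a$ to $\varepsilon_b$ along $\pi'$, through edges $\varepsilon_a=\varepsilon_0,\varepsilon_1,\dots,\varepsilon_r=\varepsilon_b$, where $\varepsilon_{j-1}$ and $\varepsilon_j$ share the vertex $v_j$ of $\pi'$. Let $y_j\ne z$ be the second face at $\varepsilon_j$. The faces at $v_j$ other than $z$ form a path in $D$ from $y_{j-1}$ to $y_j$. If none of them were in $Z$, for any $j$, then $y_a=y_0$ and $y_b=y_r$ would lie in the same component of $D-Z$. Hence some $z'\in Z\setminus\{z\}$ contains a vertex $v'$ of $\pi'$, and for the same reason some $z''\in Z\setminus\{z\}$ contains a vertex $v''$ of $\pi''$. If $z'=z''$, then $z\cap z'$ contains two vertices, so it is an edge of $z$ joining $\pi'$ to $\pi''$. The only such edges are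 $\varepsilon_a$ and $\varepsilon_b$, so $z'\in\{y_a,y_b\}$, which is impossible as $y_a,y_b\notin Z$.
\end{proof}

\begin{lemma}\label{lem:surface}
Let $S$ be a strongly regular decomposition of a closed connected surface.
\begin{enumerate}
\item[(a)] The graph of $S$ is simple, every $2$-face has at least three vertices, every vertex has degree at least three, and an edge with both ends on a $2$-face lies in that $2$-face.
\item[(b)] The graph and the dual graph of $S$ are $3$-connected.
\item[(c)] Deleting all vertices of one $2$-face from the graph of $S$ leaves a nonempty connected graph.
\end{enumerate}
\end{lemma}

\begin{proof}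
(a) An edge has two distinct ends, and two edges with the same ends would meet in two points, which is not a face. So the graph is simple and its cycles have length at least three. At a vertex of degree two, the two $2$-faces would have two edges in common. If both ends of the edge $\varepsilon$ lie on the $2$-face $\tau$, then $\varepsilon\cap\tau$ is a face of $\varepsilon$ with two vertices, so it is $\varepsilon$.

(b) A $2$-face has at least three edges, and the faces on their other sides are distinct, since two $2$-faces share at most one edge. So the dual graph has at least four nodes. If deleting at most two nodes disconnected it, these nodes would contain a minimal separator, contrary to Lemma~\ref{lem:sep}.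

For the graph itself we pass to the dual decomposition. For a face $\alpha$ let $\alpha^*$ be the union of the simplices of the barycentric subdivision given by chains of faces containing $\alpha$. This is a point if $\alpha$ is a $2$-face, an arc joining two such points if $\alpha$ is an edge, and a disc bounded by the arcs $e_1^*,\dots,e_d^*$ if $\alpha$ is a vertex with edges $e_1,\dots,e_d$. So the $\alpha^*$ form a regular decomposition $S^*$ of the same surface. If some face contains both $\alpha$ and $\beta$, the intersection $\gamma$ of all such faces is a face, the smallest of them, and $\alpha^*\cap\beta^*=\gamma^*$; otherwise $\alpha^*\cap\beta^*=\emptyset$. Hence $S^*$ is strongly regular, and its dual graph, which is the graph of $S$, is $3$-connected.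

(c) Let $\sigma$ be the $2$-face. For a $2$-face $\tau\ne\sigma$ the intersection $\tau\cap\sigma$ is empty, a vertex, or an edge, so $V(\tau)\setminus V(\sigma)$ is nonempty and connected within the cycle $\partial\tau$. These sets cover the vertices outside $\sigma$. If $\tau,\tau'\ne\sigma$ share an edge $\varepsilon$, then $\varepsilon\not\subset\sigma$, so by (a) an end of $\varepsilon$ lies outside $\sigma$ and the sets for $\tau$ and $\tau'$ intersect. By (b) the faces $\tau\ne\sigma$ are connected by adjacency.
\end{proof}

The last lemma extends the cyclic order around a vertex to a cyclic order around a subcomplex $X$ of a sphere: it describes what a curve running closely around $X$ meets.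

\begin{lemma}[Walking around a subcomplex]\label{lem:walk}
Let $S$ be a regular decomposition of the $2$-sphere and $X$ a nonempty connected subcomplex with $S\setminus X$ connected. Assume that every edge with both ends in $X$ lies in $X$, and that there is at least one \emph{$X$-edge}, that is, an edge with exactly one end in $X$. Then for every $2$-face $\rho\not\subset X$, each component $I$ of $\partial\rho\cap X$ is a path (possibly a single vertex), and the two edges of $\partial\rho$ that continue $I$ are distinct $X$-edges. The graph whose nodes are the $X$-edges and which has, for each such pair $(\rho,I)$, one edge joining these two $X$-edges is a single cycle.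
\end{lemma}

\begin{proof}
Let $\varphi\colon S\to[0,1]$ be linear on the simplices of the barycentric subdivision, with $\varphi(\hat\alpha)=0$ for $\alpha\subset X$ and $\varphi(\hat\alpha)=1$ otherwise. Then $\varphi^{-1}(0)=X$. Put $T=\varphi^{-1}(1/2)$.

First, $T$ is connected. The open sets $O_0=\{\varphi<1\}$ and $O_1=\{\varphi>0\}=S\setminus X$ cover $S$. The set $O_1$ is connected by hypothesis, and $O_0$ is connected because each of its points is joined to $X$ by a segment in $O_0$. As $H_1(S)=0$, the Mayer--Vietoris sequence shows that $O_0\cap O_1$ is connected. A point of $O_0\cap O_1$ is uniquely $(1-s)x+sy$ with $0<s<1$, $\varphi(x)=0$, $\varphi(y)=1$ and $x,y$ in its simplex, and sending it to $(x+y)/2$ maps $O_0\cap O_1$ continuously onto $T$.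

Next, $T$ meets each $X$-edge in one point and misses all other edges and all faces in $X$. On a $2$-face $\rho\not\subset X$ we have $\varphi(tx+(1-t)\hat\rho)=1-t(1-\varphi(x))$ for $x\in\partial\rho$ and $0\le t\le1$, so projection from $\hat\rho$ maps $T\cap\rho$ homeomorphically onto $\{x\in\partial\rho:\varphi(x)\le1/2\}$ and fixes $T\cap\partial\rho$. If $\partial\rho\subset X$, then $T\cap\rho$ is a circle in the open face, hence open and closed in $T$, hence all of $T$; this is impossible since $T$ meets an $X$-edge. So the components $I$ of $\partial\rho\cap X$ are paths. An edge of $\partial\rho$ continuing $I$ is not in $X$, so it has only one end in $X$; in particular the two continuing edges are distinct. Thus $T\cap\rho$ consists of one arc for each $I$, with its ends on the two continuing edges, and $T$ is a geometric realization of the graph in the statement. Each node has degree two, because an $X$-edge lies on two $2$-faces, neither of them in $X$. A connected finite graph with all degrees two is a cycle.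
\end{proof}

\section{Local structure of the decomposition}\label{sec:local}

From now on $P$ is as in Theorem~\ref{thm:main}, with vertex set $V$ and graph $\Gamma$. For $W\subset V$, $\Gamma[W]$ is the induced subgraph, and $W$ is \emph{connected} if $\Gamma[W]$ is; we identify components with their vertex sets. For a face $\alpha$ we abbreviate $V(\alpha)\cap W$ to $\alpha\cap W$ and say that $\alpha$ \emph{meets} $W$ if this set is nonempty. Two facets are \emph{adjacent} if they share a $2$-face.

The boundary of a facet is a strongly regular $2$-sphere. So is the \emph{vertex figure} $Q_w$ of a vertex $w$, defined as follows. The link of $w$ in the barycentric subdivision consists of the chains of faces properly containing $w$. In a triangulated $3$-manifold, local homology shows that the link of a $j$-simplex has the homology of $S^{2-j}$. So the link of a triangle is two points, the link of an edge is a connected graph with all degrees two, that is, a circle, and the link of a vertex is a closed connected surface with the homology of $S^2$, that is, a $2$-sphere. For a face $\alpha\supsetneq w$ let $\alpha/w$ be the part of the link given by chains of faces of $\alpha$. It is the cone over the chains of faces strictly between $w$ and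 $\alpha$, which form the empty set, two points, or the cycle of edges and $2$-faces around $w$ on $\partial\alpha$, according as $\alpha$ is an edge, a $2$-face, or a facet. So $\alpha/w$ is a point, an arc, or a disc, and these sets form a regular decomposition $Q_w$ of the link. It is strongly regular, since $\alpha/w\cap\beta/w$ equals $(\alpha\cap\beta)/w$, or is empty if $\alpha\cap\beta=w$. In particular every face of $P$ lies in a facet. Let $D_w$ be the dual graph of $Q_w$: its nodes are the facets containing $w$, and two of them are adjacent if they share a $2$-face containing $w$.

\begin{lemma}\label{lem:local}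
\begin{enumerate}
\item[(P1)] If $V(\alpha)\subset V(\beta)$ for faces $\alpha,\beta$, then $\alpha\subset\beta$. In particular $\Gamma[V(\beta)]$ is the graph of $\beta$; for a $2$-face it is a cycle of length at least three.
\item[(P2)] The graph of a facet is $3$-connected. Deleting from it at most two vertices, or all vertices of one $2$-face, leaves a nonempty connected graph.
\item[(P3)] $D_w$ is $3$-connected for every vertex $w$.
\item[(P4)] Every edge lies in at least three facets and in equally many $2$-faces, which alternate in one cyclic sequence around it.
\item[(P5)] Every $2$-face lies in exactly two facets and is their intersection.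
\item[(P6)] The facets are connected by adjacency.
\item[(P7)] For every facet $F_0$ the set $V\setminus V(F_0)$ is nonempty and connected.
\end{enumerate}
\end{lemma}

\begin{proof}
(P2) is Lemma~\ref{lem:surface} for the boundary of the facet, and (P3), (P4) and the first half of (P5) are Lemma~\ref{lem:surface} and the basic facts on surfaces for $Q_w$. The intersection of two distinct facets is a face of dimension at most two, which gives the rest of (P5).

(P1) A proper face of a face $\alpha$ misses some vertex of $\alpha$: an edge has two vertices, a $2$-face has at least three while its proper faces have at most two, and for a facet this is contained in (P2). If $V(\alpha)\subset V(\beta)$, then $\alpha\cap\beta$ is a face of $\alpha$ with all its vertices, so $\alpha\cap\beta=\alpha$.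

(P6) $\Gamma$ and all $D_w$ are connected, and adjacent vertices lie in a common facet.

(P7) Each graph $D_w-F_0$ with $w\in V(F_0)$ is connected by (P3), and for adjacent vertices $w,w'$ of $F_0$ the two graphs share a node by (P4). So their union is connected; it contains all facets adjacent to $F_0$. A path of adjacent facets through $F_0$ can therefore be rerouted, and by (P6) the facets $G\ne F_0$ are connected by adjacency. For $G\ne F_0$ the intersection $G\cap F_0$ is empty, a vertex, an edge, or a $2$-face, so $V(G)\setminus V(F_0)$ is nonempty and connected by (P2). These sets cover $V\setminus V(F_0)$. If $G,H\ne F_0$ share the $2$-face $\rho$, then $\rho\not\subset F_0$ by (P5), so by (P1) $\rho$ has a vertex outside $F_0$, which lies in the sets for both $G$ and $H$.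
\end{proof}

\begin{proposition}\label{prop:formula}
$g_2(P)=f_{03}-3f_0-3f_3+10=\sum_G(n_G-3)-3f_0+10$, where $n_G=|V(G)|$ and the sum runs over all facets.
\end{proposition}

\begin{proof}
Summing Euler's formula over the boundaries of the facets gives $f_{03}-f_{13}+f_{23}=2f_3$. Here $f_{13}=f_{12}$ by (P4), $f_{12}=f_{02}$ because $2$-faces are polygons, and $f_{23}=2f_2$ by (P5). So $f_{02}=f_{03}+2f_2-2f_3$ and $g_2=f_{03}+(f_1-f_2)-2f_3-4f_0+10$. A closed $3$-manifold has Euler characteristic zero, so $f_1-f_2=f_0-f_3$. Finally $f_{03}=\sum_Gn_G$.
\end{proof}

\section{The potential}\label{sec:potential}

Let $U\subset V$ and $L=V\setminus U$. Let $c(U)$ be the number of components of $\Gamma[U]$, and $c_G(U)$ the number of those that meet the facet $G$. If each component is contracted to a point, then $|L|+c(U)$ vertices remain, and $|G\cap L|+c_G(U)$ of them lie on the image of $G$. A facet with at most three remaining vertices has collapsed and should earn nothing. With $x^+=\max(0,x)$ we therefore define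
\[
\Psi(U)=\sum_G\bigl(|G\cap L|+c_G(U)-3\bigr)^+,\qquad
\Theta(U)=\Psi(U)-3\bigl(|L|+c(U)\bigr).
\]

\begin{lemma}\label{lem:ends}
$\Theta(\emptyset)=g_2(P)-10$, and $\Theta(V\setminus V(F_0))=-10$ for every facet $F_0$.
\end{lemma}

\begin{proof}
The first claim is Proposition~\ref{prop:formula}, as $n_G\ge4$. Let $U_0=V\setminus V(F_0)$ and $n_0=|V(F_0)|$. By (P7), $c(U_0)=1$. The facet $F_0$ contributes $n_0-3$ to $\Psi(U_0)$. Every other facet $G$ meets $U_0$ by (P1) and contributes $(|V(G\cap F_0)|-2)^+$, which vanishes unless $G\cap F_0$ is a $2$-face. By (P5) each $2$-face $\sigma$ of $F_0$ arises from exactly one $G$, which contributes $k_\sigma-2$. The identity \eqref{eq:polygons} holds for the sphere $\partial F_0$, so $\Psi(U_0)=3n_0-7$ and $\Theta(U_0)=3n_0-7-3(n_0+1)=-10$.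
\end{proof}

\begin{proposition}\label{prop:step}
Let $\emptyset\ne U\subset V$, and suppose that $L=V\setminus U$ contains $V(H)$ for some facet $H$. Then there is a nonempty set $B\subset U$ with $\Theta(U\setminus B)\ge\Theta(U)$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:step}]
Start with $U_0=V\setminus V(F_0)$ and apply the proposition repeatedly. The set $L$ only grows, so the hypothesis persists with $H=F_0$, and the process ends at $\emptyset$. By Lemma~\ref{lem:ends}, $g_2(P)-10=\Theta(\emptyset)\ge\Theta(U_0)=-10$.
\end{proof}

Some hypothesis on $L$ is needed for this scheme: $\Theta(V)=-3$, and shrinking $V$ to $\emptyset$ without loss would give $g_2\ge7$, which fails for the simplex.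

\begin{example}[The cross-polytope]\label{ex:cross}
The boundary of the $4$-dimensional cross-polytope has vertices $1,\dots,4,1',\dots,4'$, and its $16$ facets are the tetrahedra containing one of $i,i'$ for each $i$. Let $F_0=\{1,2,3,4\}$, release the vertices $1',2',3',4'$ in this order, and let $r$ be the number of vertices still in $U$. A facet with $j\ge1$ vertices in $U$ contributes $(4-j+1-3)^+$, and a facet with $j=0$ contributes $1$. So $\Psi$ counts the facets with $j\le1$, of which there are $2^{4-r}(1+r)$:
\[
\begin{array}{c|ccccc}
r&4&3&2&1&0\\ \hline
\Psi&5&8&12&16&16\\
|L|+c(U)&5&6&7&8&8\\
\Theta&-10&-10&-9&-8&-8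
\end{array}
\]
Thus $g_2=2$. In the first step, the release of $1'$ creates one new point and costs three units. They are paid by $\{1',2',3,4\}$, $\{1',2,3',4\}$ and $\{1',2,3,4'\}$. Each of these was a triangle in the contracted picture, with two vertices in $L$ and one contracted point, and opens to a tetrahedron. The facet $\{1',2',3',4\}$ grows from a segment to a triangle and still earns nothing.
\end{example}

The example shows which facets pay. Call a facet $G$ \emph{rich} (for the given $U$) if $|G\cap L|\ge2$, and \emph{poor} otherwise. A rich facet that meets $U$ has already reached three points, so each further point earns a unit; a poor facet first has to make up its deficit.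

Let $B\ne\emptyset$ be contained in one component $U_1$ of $\Gamma[U]$, and let $C_1,\dots,C_p$ ($p\ge0$) be the components of $\Gamma[U_1\setminus B]$. Since $U_1$ is connected, each $C_i$ has a vertex adjacent to $B$. Releasing $B$ replaces one point by $|B|+p$ points, so
\begin{equation}\label{eq:change}
\Theta(U\setminus B)-\Theta(U)=\sum_Gd_G-3\bigl(|B|-1\bigr)-3p,
\end{equation}
where $d_G$ is the $G$-term of $\Psi(U\setminus B)$ minus the $G$-term of $\Psi(U)$. Put
\[
\ell_G=|G\cap L|,\qquad m_G=|G\cap B|,\qquad h_G=\#\{i: G\text{ meets }C_i\}.
\]

\begin{lemma}\label{lem:d}
\begin{enumerate}
\item[(D1)] $d_G\ge0$ for every facet $G$. If $m_G=0$ and $p\le1$, then $d_G=0$.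
\item[(D2)] If $G$ is rich and $m_G\ge1$, then $d_G=m_G+h_G-1$.
\item[(D3)] If $G$ is poor and $m_G\ge1$, then $V(G)\setminus L\subset U_1$ and $d_G=(\ell_G+m_G+h_G-3)^+$.
\end{enumerate}
\end{lemma}

\begin{proof}
If $G$ does not meet $U_1$, then $d_G=0$. Otherwise $m_G+h_G\ge1$ and
\[
d_G=(\ell_G+h'+m_G+h_G-3)^+-(\ell_G+h'+1-3)^+,
\]
where $h'$ is the number of components of $\Gamma[U]$ other than $U_1$ that meet $G$. This gives (D1), and also (D2), since both arguments are nonnegative when $\ell_G\ge2$. If $G$ is poor, $V(G)\setminus L$ is connected by (P2); it meets $B$, so it lies in $U_1$. Then $h'=0$ and the second term vanishes.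
\end{proof}

For the rest of the paper $U$, $L$ and $H$ are as in Proposition~\ref{prop:step}. Some facet meets $U$ and $H$ does not, so by (P6) there are adjacent facets $H'$ and $F$ with $V(H')\subset L$ and $V(F)\not\subset L$. We fix such an $F$. It meets $U$ and satisfies $|F\cap L|\ge3$. This is the only use of the hypothesis on $L$.

\section{Releasing a vertex in three rich facets}\label{sec:vertex}

\begin{lemma}\label{lem:case1}
If $u\in U$ lies in at least three rich facets, then $\Theta(U\setminus\{u\})\ge\Theta(U)$.
\end{lemma}

\begin{proof}
Take $B=\{u\}$. By (D2) a rich facet $G\ni u$ has $d_G=h_G$: it pays one unit for each component $C_i$ that it meets. By \eqref{eq:change} and (D1) it suffices to show that each $C=C_i$ meets at least three rich facets containing $u$.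

Let $\mathcal A$ be the set of facets at $u$ that meet $C$. Since $u$ has a neighbor in $C$, (P4) gives $|\mathcal A|\ge3$. We claim that all neighbors in $D_u$ of a poor facet $G\in\mathcal A$ belong to $\mathcal A$. The set $V(G)\setminus(L\cup\{u\})$ arises by deleting at most two vertices, so it is connected by (P2); it lies in $U\setminus\{u\}$ and meets $C$, so it lies in $C$. A $2$-face $\rho\ni u$ of $G$ has at least three vertices and at most one in $L$, so it has a vertex in $C$, and the other facet containing $\rho$ is in $\mathcal A$.

If $\mathcal A$ has no poor member, it has three rich ones. If $\mathcal A$ contains all facets at $u$, it contains the three rich facets of the hypothesis. Otherwise, by the claim, the rich members of $\mathcal A$ separate a poor member of $\mathcal A$ from a facet outside $\mathcal A$ in $D_u$, and there are at least three of them by (P3).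
\end{proof}

\begin{remark}\label{rem:simplicial}
If $P$ is a simplicial complex, Lemma~\ref{lem:case1} always applies: $F$ has vertices $u\in U$ and $a,b,c\in L$, and the facets on the other sides of the triangles $uab$, $ubc$, $uac$ are rich. So for simplicial complexes the proof of Theorem~\ref{thm:main}, which then reads $f_3\ge3f_0-10$, is already complete.
\end{remark}

\section{Releasing a piece of a facet}\label{sec:piece}

It remains to treat the case that every vertex of $U$ lies in at most two rich facets. The next example shows that single vertices may then fail, and which set to release instead.

\begin{example}[The $24$-cell]\label{ex:24}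
The $24$-cell is the convex hull of the points $\pm e_i\pm e_j$ ($i<j$) in $\mathbb R^4$. Its facets are the octahedra cut out by the $8$ hyperplanes $x_i=\pm1$ and the $16$ hyperplanes $\pm x_1\pm x_2\pm x_3\pm x_4=2$, and two vertices are adjacent if their inner product is $1$. Let $F_0$ be the facet $x_4=1$, so $U=V\setminus V(F_0)$ consists of $12$ vertices with $x_4=0$ and an octahedron of $6$ vertices with $x_4=-1$. Each of the former has two neighbors among the latter, so $p=1$ for each set $B$ considered below. The rich facets meeting $U$ are the eight facets $\pm x_1\pm x_2\pm x_3+x_4=2$. A vertex with $x_4=0$ lies in two of them and a vertex with $x_4=-1$ in none. For $B=\{u\}$, poor facets have $d_G=0$ by (D3), so $\Theta$ drops by $1$ or by $3$.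

Now let $F$ be the facet $x_1+x_2+x_3+x_4=2$, with vertices $ij=e_i+e_j$, and release the triangle $B=F\cap U=\{12,13,23\}$ (Figure~\ref{fig:cap}). The cost in \eqref{eq:change} is $6+3$. The facets meeting $B$ are the following, with $\{i,j,k\}=\{1,2,3\}$:
\[
\begin{array}{l|c|c|c}
\text{facet}&\text{number}&(\ell,m,h)&d\\ \hline
F&1&(3,3,0)&2\\
x_1+x_2+x_3-x_4=2&1&(0,3,1)&1\\
x_i=1&3&(1,2,1)&1\\
-x_i+x_j+x_k+x_4=2&3&(3,1,1)&1\\
-x_i+x_j+x_k-x_4=2&3&(0,1,1)&0
\end{array}
\]
The total is $9$, so $\Theta$ is unchanged. The six units for the new vertices come from $F$ and from poor facets adjacent to $F$, which earn because they receive several vertices at once. The three units for the component $U\setminus B$ come from three rich facets, as in Section~\ref{sec:vertex}.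
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\coordinate (a) at (90:3); \coordinate (b) at (210:3); \coordinate (c) at (330:3);
\coordinate (x) at (270:0.8); \coordinate (y) at (30:0.8); \coordinate (z) at (150:0.8);
\fill[gray!25] (x)--(b)--(c)--cycle (y)--(c)--(a)--cycle (z)--(a)--(b)--cycle;
\draw (a)--(b)--(c)--cycle (z)--(a)--(y)--(c)--(x)--(b)--(z);
\draw[very thick] (x)--(y)--(z)--cycle;
\draw[dashed,thick] (0,0) circle (1.15);
\foreach \q in {x,y,z} \fill (\q) circle (2.2pt);
\foreach \q in {a,b,c} \filldraw[fill=white] (\q) circle (2.2pt);
\node[above] at (a) {$14$}; \node[left] at (b) {$24$}; \node[right] at (c) {$34$};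
\node at (270:0.42) {\scriptsize $23$}; \node at (30:0.42) {\scriptsize $13$}; \node at (150:0.42) {\scriptsize $12$};
\end{tikzpicture}
\caption{The boundary of the octahedral facet $F$ of the $24$-cell, with the released set $B$ (black vertices) and its neighbors $N\subset L$ (white vertices). The region outside the thick triangle is the only cap. The dashed curve is its boundary cycle in the surface $\Lambda$: it crosses the six edges leaving $B$. In each shaded triangle the white end of the crossed edge changes, and the facet on the other side of that triangle is rich.}
\label{fig:cap}
\end{figure}

\subsection*{The setting}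
Assume from now on that every vertex of $U$ lies in at most two rich facets. Let $B$ be a component of $\Gamma[F\cap U]$, and keep the notation $U_1,C_1,\dots,C_p$ of Section~\ref{sec:potential}. Since $F$ is rich,
\begin{equation}\label{eq:dagger}
\text{every vertex of $B$ lies in at most one rich facet other than $F$.}
\end{equation}
Let $N$ be the set of vertices of $F$ outside $B$ that are adjacent to $B$. Then $N\subset L$ by the choice of $B$. Moreover $|N|\ge3$: otherwise, as $|F\cap L|\geq3$, some vertex of $F$ lies outside $B\cup N$, and $N$ separates it from $B$ in the graph of $F$, contrary to (P2).

For a $2$-face $\sigma$ of $F$ let $G_\sigma$ be the other facet containing $\sigma$. By (P5), $G_\sigma\cap F=\sigma$, so different $\sigma$ give different $G_\sigma$. Let $k_\sigma=|V(\sigma)|$, $b_\sigma=|\sigma\cap B|$ and $t_\sigma=k_\sigma-b_\sigma$. Call $\sigma$ \emph{full} if $t_\sigma=0$ and \emph{mixed} if $b_\sigma,t_\sigma\ge1$. For mixed $\sigma$ the components of $\Gamma[\sigma\cap B]$ are paths in the cycle $\partial\sigma$, the \emph{arcs} of $\sigma$; let $a_\sigma$ be their number. The end vertices of a maximal run of vertices outside $B$ on $\partial\sigma$ lie in $N\subset L$. Hence, for mixed $\sigma$: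
\begin{equation}\label{eq:mixed}
\text{if $t_\sigma\ge2$ then $G_\sigma$ is rich; if $t_\sigma=1$ then the vertex of $\sigma$ outside $B$ lies in $L$.}
\end{equation}

\subsection*{Paying facets}
We single out the facets that pay one unit for every component $C_i$ they meet. A facet $G\ne F$ meeting $B$ is \emph{paying} if it is rich, or if it is poor with $\ell_G=1$ and $G\cap F$ is an edge or a $2$-face with all vertices in $B$. Note that $G\cap B\subset V(G\cap F)$ for every facet $G$.

\begin{lemma}\label{lem:paying}
Let $G\neq F$ be a facet meeting $B$.
\begin{enumerate}
\item[(a)] If $G$ is rich, $d_G=(m_G-1)+h_G$. If $G$ is poor and paying, $d_G=(m_G-2)+h_G$ and $m_G\geq2$.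
\item[(b)] If $G$ is not paying, then $W_G=V(G)\setminus(L\cup B)$ is nonempty and contained in one component $C_i$, so $G$ meets exactly one component. Every $2$-face of $G$ that is not a face of $F$ has a vertex in $W_G$. If $G=G_\sigma$, then $d_G=k_\sigma-2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) This is (D2), and (D3) with $\ell_G=1$ and $m_G=|V(G\cap F)|\ge2$.

(b) $G$ is poor, so $W_G\subset U_1\setminus B$ by (D3), and for the first claim it suffices to show that $W_G$ is nonempty and connected.

Let $G=G_\sigma$. By \eqref{eq:mixed}, either $t_\sigma=1$ and the only vertex of $G$ in $L$ lies on $\sigma$, or $t_\sigma=0$ and then $\ell_G=0$ since $G$ is not paying. In both cases $\ell_G=t_\sigma$, $m_G=b_\sigma$ and $W_G=V(G)\setminus V(\sigma)$, which is nonempty and connected by (P2). So $h_G=1$ and $d_G=k_\sigma-2$ by (D3). A $2$-face $\rho\ne\sigma$ of $G$ has a vertex outside $\sigma$ by (P1).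

Otherwise $G\cap F$ is a vertex or an edge, and $\ell_G+m_G\le2$: if $m_G=1$ because $G$ is poor, and if $m_G=2$ because $G\cap F$ is then an edge in $B$ and $\ell_G=0$, as $G$ is not paying. So $W_G$ is nonempty and connected by (P2), and every $2$-face of $G$, having at least three vertices, meets $W_G$.
\end{proof}

Let $e_i$ be the number of paying facets meeting $C_i$, so that $\sum_ie_i$ is the sum of $h_G$ over all paying $G$. For a $2$-face $\sigma$ of $F$ meeting $B$ put $\mu_\sigma=b_\sigma-1$ if $G_\sigma$ is rich and $\mu_\sigma=k_\sigma-2$ if $G_\sigma$ is poor. By Lemma~\ref{lem:paying}, $d_{G_\sigma}=\mu_\sigma+h_{G_\sigma}$ if $G_\sigma$ is paying (in the poor case $m_{G_\sigma}=k_\sigma$), and $d_{G_\sigma}=\mu_\sigma$ if not; all other paying facets have $d_G\ge h_G$. Also $d_F\ge|B|-1$ by (D2). With (D1),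
\begin{equation}\label{eq:sum}
\sum_Gd_G\ \ge\ (|B|-1)+\sum_\sigma\mu_\sigma+\sum_{i=1}^pe_i .
\end{equation}

\subsection*{Caps and the count on $\partial F$}
By (P1), $\Gamma[B]$ is a connected graph drawn on the sphere $\partial F$. Its \emph{regions} are the components of $\partial F\setminus\Gamma[B]$. Each region $\Omega$ is open, is a union of open faces of $\partial F$, and has closure contained in $\Omega\cup\Gamma[B]$. A region containing a vertex is called a \emph{cap}. A region without vertices contains no open edge, since such an edge would have both ends in $B$; so it is a single open $2$-face, which is full. Conversely, the interior of a full $2$-face is a region without vertices. Let $\delta$ be the number of caps and $a_0$ the number of full $2$-faces. Then $\delta\ge1$, because $V(F)\not\subset B$. Put $A=\sum_{\sigma\text{ mixed}}(a_\sigma-1)\ge0$.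

\begin{lemma}\label{lem:mu}
$\sum_\sigma\mu_\sigma\ge2(|B|-1)+2(\delta-1)+A$.
\end{lemma}

\begin{proof}
Let $\beta_\sigma$ be the number of edges of $\sigma$ with both ends in $B$. If $\sigma$ is mixed, then $b_\sigma=\beta_\sigma+a_\sigma$ and $\mu_\sigma=b_\sigma-1=\beta_\sigma+(a_\sigma-1)$; in the poor case this holds because $t_\sigma=1$ by \eqref{eq:mixed}. If $\sigma$ is full, then $\beta_\sigma=b_\sigma=k_\sigma$ and $\mu_\sigma\ge\beta_\sigma-2$. Each of the edges of $\Gamma[B]$ lies on two $2$-faces of $F$, and by Euler's formula their number is $|B|+(\delta+a_0)-2$. Hence $\sum_\sigma\mu_\sigma\ge2(|B|+\delta+a_0-2)+A-2a_0$.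
\end{proof}

So $F$ and its neighbors always pay the $3(|B|-1)$ units for the new vertices, with a surplus of $2(\delta-1)+A$. By \eqref{eq:change}, \eqref{eq:sum} and Lemma~\ref{lem:mu}, the inequality $\Theta(U\setminus B)\ge\Theta(U)$ follows from
\begin{equation}\label{eq:goal}
\sum_{i=1}^pe_i+2(\delta-1)+A\ \ge\ 3p .
\end{equation}
In Example~\ref{ex:24}, $\delta=1$, $A=0$, $p=1$ and $e_1=3$. To prove \eqref{eq:goal} we want three paying facets for each component. In Section~\ref{sec:vertex} they came from a separator in the vertex figure $Q_u$, so we need a substitute for the vertex figure of the whole set $B$.

\section{A vertex figure for the released set}\label{sec:lambda}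

A \emph{leaving edge} is an edge of $P$ with exactly one end in $B$. We define a $2$-complex $\Lambda$, which one may picture as the surface of a thin neighborhood of $\Gamma[B]$ and the full $2$-faces.
\begin{itemize}
\item The \emph{vertices} of $\Lambda$ are the leaving edges.
\item The \emph{edges} of $\Lambda$ are the pairs $(\rho,I)$, where $\rho$ is a $2$-face of $P$ with $V(\rho)\not\subset B$ and $I$ is a component of $\Gamma[\rho\cap B]$, a path in $\partial\rho$. The ends of $(\rho,I)$ are the two edges of $\partial\rho$ that continue $I$; they are distinct leaving edges.
\item The \emph{faces} of $\Lambda$ are the caps and the \emph{tiles}, that is, the pairs $(G,J)$, where $G\ne F$ is a facet and $J$ is a component of $\Gamma[G\cap B]$.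
\end{itemize}
The boundary of a tile $(G,J)$ consists of the leaving edges of $G$ with an end in $J$ and the edges $(\rho,I)$ with $\rho\subset G$ and $I\subset J$. The boundary of a cap $\Omega$ consists of the leaving edges of $F$ whose interior lies in $\Omega$ and the edges $(\sigma,I)$ with $\sigma\subset F$ whose open $2$-face lies in $\Omega$. If $B=\{w\}$, then $\Lambda=Q_w$, with $F$ as the only cap. In general one facet may give several faces, and this is the difficulty: a separator has at least three faces, but we need three different facets, all of them paying.

Since $G\cap B\subset V(G\cap F)$, the set $J$ of a tile $(G,J)$ is a vertex, an edge, an arc of a mixed $\sigma$ with $G=G_\sigma$, or the cycle $\partial\sigma$ of a full $\sigma$ with $G=G_\sigma$. A leaving edge $wx$ of $F$, with $w\in B$, has $x\in N$, and its interior lies in the cap containing $x$. The interior of a mixed $2$-face $\sigma$ lies in one cap, together with all vertices of $\sigma$ outside $B$ and the interiors of all leaving edges of $\sigma$.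

\begin{lemma}\label{lem:lambda}
$\Lambda$ is a regular decomposition of a closed connected surface in which two distinct faces meet in the empty set, a vertex, or an edge.
\end{lemma}

\begin{proof}
\emph{The boundary of a tile is a cycle.} Apply Lemma~\ref{lem:walk} to the sphere $\partial G$, with $X=\sigma$ if $J=\partial\sigma$ for a full $\sigma$, and with $X$ the path $J$ otherwise. The complement of a path or of a closed $2$-face in $\partial G$ is connected: by Euler's formula a path has one region and a cycle has two. An edge of $G$ with both ends in $J$ lies in $X$, and an edge with exactly one end in $J$ has its other end outside $B$, because $J$ is a component of $\Gamma[G\cap B]$. So the $X$-edges are the leaving edges of $G$ at $J$. There is one, since the graph of $G$ is connected and $V(G)\not\subset B$ by (P1). Let $\rho\not\subset X$ be a $2$-face of $G$. If $V(\rho)\subset B$, then $\rho\subset F$ by (P1), so $\rho=G\cap F$ is full and $X=\rho$, a contradiction; thus $V(\rho)\not\subset B$. A component of $\Gamma[\rho\cap B]$ lies in $J$ or is disjoint from it, so the components of $\partial\rho\cap X$ are the components $I\subset J$ of $\Gamma[\rho\cap B]$. The cycle of Lemma~\ref{lem:walk} is the boundary of $(G,J)$.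

\emph{The boundary of a cap is a cycle.} Apply Lemma~\ref{lem:walk} to $\partial F$ with $X=\partial F\setminus\Omega$. This is a closed union of open faces, hence a subcomplex, and it is connected, since it consists of $\Gamma[B]$ and regions whose closures meet $\Gamma[B]$. An edge not in $X$ has its interior in $\Omega$ and its ends in $\Omega\cup B$, not both in $B$. So an edge with both ends in $X$ lies in $X$, and the $X$-edges are the leaving edges in $\Omega$. There is one, namely the last edge of a shortest path in the graph of $F$ from a vertex in $\Omega$ to $B$. A $2$-face $\sigma\not\subset X$ has its interior in $\Omega$, is not full, and satisfies $\partial\sigma\cap X=\Gamma[\sigma\cap B]$. The cycle of Lemma~\ref{lem:walk} is the boundary of $\Omega$.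

\emph{Closed surface.} Glue a disc along each boundary cycle. An edge $(\rho,I)$ lies on exactly two faces, one for each facet containing $\rho$: the tile $(G,J)$ with $J\supset I$ for $G\ne F$, and the cap containing the interior of $\rho$ for $F$. At a vertex $wx$ of $\Lambda$, with $w\in B$, each $2$-face $\rho\supset wx$ gives exactly one edge, $(\rho,I)$ with $w\in I$, and each facet containing $wx$ gives exactly one face, with the same incidences. By (P4) they alternate in one cyclic sequence.

\emph{Connected.} We show that the faces are connected by adjacency. Let $w\in B$. An adjacency $G,G'$ in the connected graph $D_w-F$ comes from a $2$-face $\rho\ni w$ with $\rho\not\subset F$; then $V(\rho)\not\subset B$ by (P1), and the tiles of $G$ and $G'$ containing $w$ share the edge $(\rho,I)$ with $w\in I$. So all tiles $(G,J)$ with $w\in J$ are connected. For adjacent $w,w'\in B$, a facet $G\ne F$ containing the edge $ww'$ gives a tile with $w,w'\in J$. As $B$ is connected, all tiles are connected, and across each edge of a cap lies a tile.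

\emph{Intersections.} Two tiles of the same facet are disjoint, since the ends in $B$ of their leaving edges lie in different components; two caps are disjoint as well. For faces belonging to different facets $G,G'$ (a cap belonging to $F$), common vertices are leaving edges in $G\cap G'$, and a common edge $(\rho,I)$ has $\rho=G\cap G'$. So if $G\cap G'$ is not a $2$-face, there is at most one common vertex and no common edge. Let $G\cap G'=\rho$ be a $2$-face. If $G,G'\ne F$, then $\rho\cap F$ is empty, a vertex, or an edge, so $\Gamma[\rho\cap B]$ has at most one component $I$, and the leaving edges of $\rho$ are the ends of $(\rho,I)$. The tiles $(G,J)$ and $(G',J')$ meet in the closed edge $(\rho,I)$ if $I\subset J\cap J'$, and are disjoint otherwise. If $G'=F$, then $G=G_\rho$. For full $\rho$ there are no leaving edges in $\rho$. For mixed $\rho$ the set $J$ is an arc, and the leaving edges of $\rho$ at $J$ are the ends of $(\rho,J)$; so the tile meets the cap containing the interior of $\rho$ in the closed edge $(\rho,J)$ and is disjoint from the other caps.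
\end{proof}

Two distinct faces of $\Lambda$ \emph{touch} if they have a common vertex. A tile is called rich, poor, or paying if its facet is.

\begin{lemma}\label{lem:touch}
\begin{enumerate}
\item[(T1)] Two caps do not touch, two tiles of the same facet do not touch, and a tile touches at most one cap.
\item[(T2)] A tile touches at most one tile of any given facet.
\item[(T3)] Two rich tiles do not touch.
\item[(T4)] A poor paying tile touches no cap.
\end{enumerate}
\end{lemma}

\begin{proof}
(T1) The first two claims were shown above. The vertices that a tile $(G,J)$ shares with caps are leaving edges in the face $G\cap F$, and these all lie in one cap.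

(T2) Suppose that a tile of $Q$ touches two tiles $(G,J)$ and $(G,J')$. Then $Q\ne G$ by (T1), and since $\Gamma[G\cap B]$ is disconnected, $G=G_\sigma$ and $J,J'$ are different arcs of $\sigma$. The shared leaving edges give vertices $w\in J$ and $w'\in J'$ of $Q$. As $Q\ne F,G_\sigma$, the intersection $Q\cap\sigma$ is a proper face of $\sigma$ containing $w\neq w'$, so $ww'$ is an edge of $\sigma$ with both ends in $B$. Then $w$ and $w'$ lie in the same arc, a contradiction.

(T3) By (T1) the tiles belong to different facets, and the end in $B$ of a common leaving edge would lie in two rich facets other than $F$, contrary to \eqref{eq:dagger}. This is the only use of the assumption that no vertex of $U$ lies in three rich facets.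

(T4) A common vertex would be a leaving edge in $G\cap F$, but for a poor paying facet $G$ all vertices of $G\cap F$ are in $B$.
\end{proof}

\section{Three paying facets for each component}\label{sec:three}

Call a component $C_i$ \emph{exceptional} if every facet $G\ne F$ meeting $B$ meets $C_i$ and at least one such facet is not paying. There is at most one exceptional component, since a facet that is not paying meets only one component by Lemma~\ref{lem:paying}(b). The three cases of the proof of Lemma~\ref{lem:case1} reappear: two of them in Lemma~\ref{lem:ordinary}, and the case in which there is nothing to separate in Lemma~\ref{lem:exceptional}, where $|N|\ge3$ and the surplus replace the three rich facets of the hypothesis.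

\begin{lemma}\label{lem:ordinary}
If $C_i$ is not exceptional, then $e_i\ge3$.
\end{lemma}

\begin{proof}
Write $C=C_i$, and choose an edge $wy$ with $w\in B$ and $y\in C$. Then $y\notin V(F)$, since a vertex of $F\cap U$ adjacent to $B$ belongs to $B$. So the facets containing $wy$, at least three by (P4), differ from $F$ and meet $B$ and $C$. If all facets $G\ne F$ meeting $B$ and $C$ are paying, we are done.

Otherwise the set $\mathcal N$ of tiles whose facet meets $C$ and is not paying is nonempty. Since $C$ is not exceptional, the set $\mathcal R$ of tiles whose facet does not meet $C$ is nonempty too. Let $\mathcal E$ be the set of the remaining faces: the caps and the paying tiles whose facet meets $C$. No tile $(G,J)\in\mathcal N$ is adjacent to a tile in $\mathcal R$. Indeed, if it shares the edge $(\rho,I)$ with a tile of $G'$, then $\rho=G\cap G'$ is not a face of $F$, so by Lemma~\ref{lem:paying}(b) $\rho$ has a vertex in $W_G\subset C$, and $G'$ meets $C$. Hence $\mathcal E$ separates any $a\in\mathcal N$ from any $b\in\mathcal R$ in the dual graph of $\Lambda$. Let $Z\subset\mathcal E$ be a minimal separator. By Lemmas~\ref{lem:lambda} and~\ref{lem:sep}, $Z\ne\emptyset$ and each member of $Z$ touches two other members.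

First, $Z$ contains a poor tile. A cap in $Z$ touches a member of $Z$, which is a tile by (T1); so $Z$ contains a tile. If this tile is rich, it touches two members of $Z$, at most one of which is a cap by (T1); so it touches a tile in $Z$, which is poor by (T3).

Let $q\in Z$ be a poor tile; it is paying because $q\in\mathcal E$. It touches two other members $z',z''$ of $Z$, which are tiles by (T4). Their facets differ from that of $q$ by (T1) and from each other by (T2). The facets of $q,z',z''$ are three different paying facets meeting $C$.
\end{proof}

\begin{lemma}\label{lem:exceptional}
If $C_i$ is exceptional, then $e_i+2(\delta-1)+A\ge3$.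
\end{lemma}

\begin{proof}
Go around the boundary cycle of a cap. Consecutive vertices are leaving edges $wx$ and $w'x'$ with $w,w'\in B$ and $x,x'\in N$, joined by an edge $(\sigma,I)$ with $\sigma$ mixed and $I$ an arc. Call this edge a \emph{change} if $x\ne x'$ (see Figure~\ref{fig:cap}). At a change, $x,x'\in\sigma\cap L$, so $G_\sigma$ is rich, hence paying, and it meets $C_i$ because $C_i$ is exceptional. Every vertex of $N$ lies in exactly one cap and occurs as the end $x$ of a leaving edge on its boundary. A cyclic sequence with $\nu\ge2$ different values has at least $\nu$ places where the value changes, so a cap containing $\nu\ge2$ vertices of $N$ has at least $\nu$ changes. Recall that $|N|\ge3$.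

If $\delta\ge3$, then $2(\delta-1)\ge4$. If $\delta=2$, one cap contains two vertices of $N$, so there is a change, $e_i\ge1$, and $e_i+2(\delta-1)\ge3$. If $\delta=1$, there are at least three changes. Let $\Sigma$ be the set of $2$-faces $\sigma$ occurring in them. Each $\sigma$ occurs in at most $a_\sigma$ changes and the facets $G_\sigma$ are distinct, so
\[
3\le\sum_{\sigma\in\Sigma}a_\sigma=|\Sigma|+\sum_{\sigma\in\Sigma}(a_\sigma-1)\le e_i+A .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:step}]
If some vertex of $U$ lies in three rich facets, apply Lemma~\ref{lem:case1}. Otherwise take $B$ as in Section~\ref{sec:piece}; we have to verify \eqref{eq:goal}. If no component is exceptional, then $\sum_ie_i\ge3p$ by Lemma~\ref{lem:ordinary}, and $2(\delta-1)+A\ge0$. If $C_i$ is the exceptional component, the other $p-1$ components contribute at least $3(p-1)$ by Lemma~\ref{lem:ordinary}, and $e_i+2(\delta-1)+A\ge3$ by Lemma~\ref{lem:exceptional}. This proves \eqref{eq:goal}, the proposition, and with it Theorem~\ref{thm:main}.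
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Linear Constraints on Face Numbers of Polytopes},
\texttt{https://depositonce.tu-berlin.de/\allowbreak bitstreams/\allowbreak 05fc35e1-6a1e-491c-8a52-51055d42de71/\allowbreak download}.

\end{thebibliography}
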